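
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{remark}[theorem]{Remark}

\title{Epimorphisms between cylindric set algebras\\ that are not epimorphisms of cylindric algebras}


\begin{abstract}
For every ordinal $\alpha\ge 2$ we construct generalized cylindric set algebras $\mathcal A\subseteq\mathcal B$ of dimension $\alpha$, with $\mathcal B$ generated by $\mathcal A$ and one further element, such that the inclusion is an epimorphism in the class $Gs_\alpha$ of generalized set algebras but not in the class $CA_\alpha$ of all cylindric algebras. For finite $\alpha$ the algebras $\mathcal A$, $\mathcal B$ and the target that witnesses the failure are finite. The further element is pinned down over $\mathcal A$ by an argument about three points of a graph, and the algebras are built so that $\alpha$ coordinates do not suffice to carry the argument out. One more coordinate suffices: the inclusion is an epimorphism with respect to all targets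 in $S\mathrm{Nr}_\alpha CA_{\alpha+1}$. We also show that, when $\mathcal B$ is finitely generated over the image, being a $Gs_\alpha$-epimorphism always amounts to being an epimorphism for targets with some finite number of extra dimensions.
\end{abstract}

\section{The question and the answer}

Let $\alpha\ge2$ be an ordinal, finite or infinite. A \emph{cylindric algebra} of dimension $\alpha$ is an algebra $\mathcal A=(A,+,\cdot,-,0,1,c_i,d_{ij})_{i,j<\alpha}$ whose first six components form a Boolean algebra and which satisfies, for all $i,j,k<\alpha$,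
\begin{enumerate}
\item[(CA1)] $c_i0=0$;
\item[(CA2)] $x\le c_ix$;
\item[(CA3)] $c_i(x\cdot c_iy)=c_ix\cdot c_iy$;
\item[(CA4)] $c_ic_jx=c_jc_ix$;
\item[(CA5)] $d_{ii}=1$;
\item[(CA6)] $d_{ij}=c_k(d_{ik}\cdot d_{kj})$ if $k\ne i,j$;
\item[(CA7)] $c_i(d_{ij}\cdot x)\cdot c_i(d_{ij}\cdot -x)=0$ if $i\neq j$.
\end{enumerate}
The class of these algebras is $CA_\alpha$. We write $x-y$ for $x\cdot -y$.

The intended examples consist of sets of $\alpha$-sequences. Let $V=\bigcup_{k\in K}{}^{\alpha}U_k$, where the $U_k$ are nonempty and the Cartesian spaces ${}^\alpha U_k$ are pairwise disjoint. The full set algebra with unit $V$ has universe $\mathcal P(V)$, the Boolean operations of sets (complement relative to $V$), and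
\[
C_iX=\{s\in V: s(i/u)\in X\text{ for some }u\},\qquad D_{ij}=\{s\in V:s_i=s_j\},
\]
where $s(i/u)$ is $s$ with its $i$-th entry replaced by $u$. Thus $C_i$ is existential quantification over the $i$-th coordinate and $D_{ij}$ is equality. Subalgebras of such algebras form the class $Gs_\alpha\subseteq CA_\alpha$ of \emph{generalized cylindric set algebras}.

Let $K$ be a class of algebras of this signature, and let $f:\mathcal A\to\mathcal B$ be a homomorphism. We say that $f$ is \emph{an epimorphism with respect to targets in $K$} if for all $\mathcal C\in K$ and all homomorphisms $g,h:\mathcal B\to\mathcal C$,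
\[
g\circ f=h\circ f\quad\text{implies}\quad g=h .
\]
If moreover $\mathcal A,\mathcal B\in K$, then $f$ is a \emph{$K$-epimorphism}. Surjective homomorphisms are epimorphisms with respect to any targets. The interesting case is that of an inclusion $\mathcal A\subseteq\mathcal B$, say with $\mathcal B$ generated by $A\cup\{\beta\}$. It is an epimorphism with respect to targets in $K$ exactly when the values of a homomorphism $\mathcal B\to\mathcal C\in K$ on $A$ determine its value on $\beta$. Informally, $\beta$ is then implicitly defined over $\mathcal A$ in the models that $K$ provides.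

Since $Gs_\alpha\subseteq CA_\alpha$, a homomorphism between members of $Gs_\alpha$ that is a $CA_\alpha$-epimorphism is a $Gs_\alpha$-epimorphism. The converse is a question posed in \cite{ES}: \emph{is every $Gs_\alpha$-epimorphism a $CA_\alpha$-epimorphism?} In a set algebra one may argue about as many points as one likes, while the axioms of $CA_\alpha$ speak of $\alpha$ coordinates only. To obtain a negative answer one therefore looks, for each $\alpha$, for an element whose determination cannot be carried out within the given $\alpha$ coordinates. This includes infinite $\alpha$, where no shortage of coordinates is apparent.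

\begin{theorem}\label{thm:main}
Let $\alpha\ge2$. There are set algebras $\mathcal A\subseteq\mathcal B$ with a common unit ${}^\alpha W$ (so both are in $Gs_\alpha$), with $\mathcal B$ generated by $\mathcal A$ and one further element, an algebra $\mathcal C\in CA_\alpha$, and homomorphisms $g,h:\mathcal B\to\mathcal C$ such that
\begin{enumerate}
\item[\textup{(i)}] the inclusion $\mathcal A\to\mathcal B$ is a $Gs_\alpha$-epimorphism;
\item[\textup{(ii)}] $g$ and $h$ agree on $\mathcal A$, but $g\neq h$.
\end{enumerate}
If $\alpha<\omega$, then $\mathcal A,\mathcal B,\mathcal C$ are finite.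
\end{theorem}

Thus for no $\alpha\ge2$ is every $Gs_\alpha$-epimorphism a $CA_\alpha$-epimorphism.

The second theorem locates the failure. For $\mathcal D\in CA_{\alpha+k}$ let $\mathrm{Nr}_\alpha\mathcal D$ be the $CA_\alpha$ consisting of the $x\in D$ with $c_ix=x$ whenever $\alpha\le i<\alpha+k$, and let $S\mathrm{Nr}_\alpha CA_{\alpha+k}$ be the class of algebras embeddable in some $\mathrm{Nr}_\alpha\mathcal D$ with $\mathcal D\in CA_{\alpha+k}$. For $k=0$ this is $CA_\alpha$. The definitions also apply with $\omega$ in place of $k$.

\begin{theorem}\label{thm:nr}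
Let $\alpha\ge2$.
\begin{enumerate}
\item[\textup{(a)}] The inclusion $\mathcal A\to\mathcal B$ constructed for Theorem~\ref{thm:main} is an epimorphism with respect to targets in $S\mathrm{Nr}_\alpha CA_{\alpha+1}$.
\item[\textup{(b)}] Let $f:\mathcal A\to\mathcal B$ be a homomorphism in $Gs_\alpha$ with $\mathcal B$ generated by $f(A)$ and a finite set. Then $f$ is a $Gs_\alpha$-epimorphism if and only if for some $k<\omega$ it is an epimorphism with respect to all targets in $S\mathrm{Nr}_\alpha CA_{\alpha+k}$.
\end{enumerate}
\end{theorem}

By Theorem~\ref{thm:main}, $k=0$ does not always suffice in (b). By (a), $k=1$ suffices for the example given here; in particular, the algebra $\mathcal C$ of Theorem~\ref{thm:main} is not in $S\mathrm{Nr}_\alpha CA_{\alpha+1}$.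

Section~\ref{sec:two} shows the whole idea for $\alpha=2$. Sections~\ref{sec:constr}--\ref{sec:second} prove Theorem~\ref{thm:main}, and Sections~\ref{sec:one} and~\ref{sec:fin} prove Theorem~\ref{thm:nr}.

\section{Three points, and the case of dimension two}\label{sec:two}

\subsection{A subset determined by a graph}

\begin{definition}\label{def:core}
Let $\rho$ be a binary relation on a set $Q$. A set $b\subseteq Q$ is a \emph{core} of $(Q,\rho)$ if
\begin{enumerate}
\item[(H1)] $\rho(x,y)$ for all distinct $x,y\in b$;
\item[(H2)] not $\rho(x,y)$ for all distinct $x,y\in Q\setminus b$;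
\item[(H3)] for every $x\in b$ there is $y\in Q\setminus b$ with $\rho(x,y)$;
\item[(H4)] for every $x\in Q\setminus b$ there is $y\in b$ with not $\rho(x,y)$.
\end{enumerate}
\end{definition}

\begin{lemma}\label{lem:core}
$(Q,\rho)$ has at most one core.
\end{lemma}

\begin{proof}
Suppose $b\ne b'$ are cores; by symmetry let $u\in b\setminus b'$.

By (H3) for $b$ there is $v\in Q\setminus b$ with $\rho(u,v)$, and $v\ne u$. If $v\notin b'$, then (H2) for $b'$ gives not $\rho(u,v)$, a contradiction. So $v\in b'\setminus b$.

By (H4) for $b'$ there is $w\in b'$ with not $\rho(u,w)$, and $w\ne u$. If $w\in b$, then (H1) for $b$ gives $\rho(u,w)$, a contradiction. So $w\in b'\setminus b$.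

Since $\rho(u,v)$ holds and $\rho(u,w)$ does not, $v\ne w$. Now (H1) for $b'$ gives $\rho(v,w)$, and (H2) for $b$ gives not $\rho(v,w)$, a contradiction.
\end{proof}

Both (H3) and (H4) are needed. On two points, if $\rho$ is empty then both singletons satisfy all conditions except (H3), and if $\rho$ holds for all pairs then both satisfy all except (H4).

Each condition speaks of two points at a time, and hence can be written as an equation in a two-dimensional algebra. The proof, however, needs three points: $v$ and $w$ are found from $u$, and then have to be compared \emph{with each other}. The plan is to defeat the conclusion $v\neq w$ in a nonstandard target: there the pair $(u,v)$ will occur in two copies, one in the relation and one not, so that $v$ can serve as $w$ as well.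

\subsection{Dimension two by hand}\label{subsec:two}

Let $\alpha=2$ and $Q=\{00,01,10,11\}$. For $x\in Q$ let $\kappa(x)$ and $\mu(x)$ be its first and second digit. Define a graph on $Q$ as follows. Distinct points with equal $\kappa$ are joined if and only if this common value is $0$. Points with different $\kappa$ are joined if and only if they have equal $\mu$. The graph is the path $10-00-01-11$ on the left of Figure~\ref{fig:path}, and its core is $\{x:\kappa(x)=0\}$: for (H3) the point $0m$ is joined to $1m$, and for (H4) the point $1m$ is not joined to $0(m+1)$, digits modulo $2$.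

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.9]
\draw[thick] (2,0)--(0,0)--(0,2)--(2,2);
\foreach \x/\y/\n/\p in {0/0/00/below left,2/0/10/below right,0/2/01/above left,2/2/11/above right}
  {\fill (\x,\y) circle (2.2pt); \node at (\x,\y) [\p] {$\n$};}
\begin{scope}[xshift=5.5cm]
\draw[thick] (2,0)--(0,0)--(0,2);
\draw[thick,dashed] (0,0)--(2,2);
\draw[thick,dashed] (2,0)--(0,2);
\foreach \x/\y/\n/\p in {0/0/00/below left,2/0/10/below right,0/2/01/above left,2/2/11/above right}
  {\fill (\x,\y) circle (2.2pt); \node at (\x,\y) [\p] {$\n$};}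
\end{scope}
\end{tikzpicture}
\caption{The points $\kappa\mu$ of $Q$, with $\kappa$ drawn horizontally and $\mu$ vertically. Left: the path used to define $R$; its core is the left column $\kappa=0$. Right: the relation $R_C$. Solid pairs are joined, undrawn pairs are not joined, and each dashed pair occurs in two copies, one joined and one not. The right picture is symmetric under exchanging $\kappa$ and $\mu$, so the left column and the bottom row $\mu=0$ play the same role in it.}
\label{fig:path}
\end{figure}

Let $V=Q\times Q$, let $R\subseteq V$ be the set of joined pairs, and let $\beta=\{(x,y):\kappa(x)=0\}$. Let $\mathcal A$ and $\mathcal B$ be the set algebras generated by $\{R\}$ and by $\{R,\beta\}$. The conditions (H1)--(H4), and the fact that membership in $\beta$ does not depend on the second point, can be written as equations. So in each Cartesian space of a target in $Gs_2$ the image of $\beta$ defines a core for the image of $R$, and by Lemma~\ref{lem:core} the image of $\beta$ is determined by that of $R$. The details, for all $\alpha$, are in Section~\ref{sec:epi}.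

Now replace every pair $s=(x,y)$ with $\kappa(x)\ne\kappa(y)$ and $\mu(x)\neq\mu(y)$ by two copies $(s,+)$, $(s,-)$, and let $F$ be the resulting set with projection $\pi:F\to V$. Let $\mathcal C$ consist of all subsets of $F$, where $c_iX$ is the set of all $\sigma$ such that for some $\sigma'\in X$ the pairs $\pi(\sigma),\pi(\sigma')$ agree off $i$, and $d_{01}=\pi^{-1}(D_{01})$. No pair on the diagonal is doubled; by Lemma~\ref{lem:CA} below, this makes $\mathcal C$ a cylindric algebra. Let $R_C\subseteq F$ be as on the right of Figure~\ref{fig:path}: a pair of distinct points with equal $\kappa$ is in $R_C$ iff this value is $0$, a pair of distinct points with equal $\mu$ is in $R_C$ iff this value is $0$, and of two copies, $(s,+)$ is in $R_C$ and $(s,-)$ is not.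

\emph{There is a homomorphism $g:\mathcal B\to\mathcal C$ with $g(R)=R_C$, $g(\beta)=\pi^{-1}(\beta)$.} Partition $V$ into eight sets: for $a\in\{0,1\}$ let
\begin{align*}
\Delta_a&=\{(x,x):\kappa(x)=a\}, & N_a&=\{(x,y):x\ne y,\ \kappa(x)=\kappa(y)=a\},\\
X_a^+&=\{(x,y)\in R:\kappa(x)=a\ne\kappa(y)\},& X_a^-&=\{(x,y)\notin R:\kappa(x)=a\ne\kappa(y)\}.
\end{align*}
In the path every point is joined to exactly one of the two points in the other column. Hence $C_1$ of any of $\Delta_a,N_a,X_a^\pm$ is $\{\kappa(s_0)=a\}$, while $C_0$ of $\Delta_a,N_a$ is $\{\kappa(s_1)=a\}$ and $C_0$ of $X_a^\pm$ is $\{\kappa(s_1)\ne a\}$. So the unions of these eight sets form a set algebra; it contains $R=N_0\cup X_0^+\cup X_1^+$ and $\beta$, and therefore contains $\mathcal B$. Now let $\Delta_a,N_a$ correspond to themselves in $F$ (their pairs are not doubled) and let $X_a^{\pm}$ correspond to the set of $\sigma$ over pairs with $\kappa(s_0)=a\neq\kappa(s_1)$ that are, respectively are not, in $R_C$. These eight sets partition $F$. In $\mathcal C$, too, every point forms both a joined and an unjoined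 pair with points of the other column, because one of the two pairs in question is doubled. So the same formulas hold for $c_0,c_1$, with preimages under $\pi$ on the right. Since $c_0$ and $c_1$ are additive, the correspondence extends to a homomorphism $g$ as claimed.

The reflection exchanging $\kappa$ and $\mu$ induces an automorphism $\Theta$ of $\mathcal C$ that fixes $R_C$. So $g$ and $h=\Theta\circ g$ agree on $\mathcal A$, but $g(\beta)$ is given by $\kappa(s_0)=0$ and $h(\beta)$ by $\mu(s_0)=0$. To see where the proof of Lemma~\ref{lem:core} breaks down, take $b=\{\kappa=0\}$, $b'=\{\mu=0\}$ and $u=01$. Then both $v$ and $w$ turn out to be $10$: the first is reached through the copy of $(01,10)$ in $R_C$, the second through the other copy. In two dimensions there is no way to compare $v$ and $w$ while $u$ is kept.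

\section{The set algebras in dimension \texorpdfstring{$\alpha$}{alpha}}\label{sec:constr}

If $\alpha\ge3$, there is a coordinate in which a third point could be kept. If $R$, $Y$ and $\beta$ (the generators to be defined below) all ignored the coordinate $2$, then the three-point argument could be carried out inside every algebra in $CA_\alpha$; see Remark~\ref{rem:free}. So no coordinate may be left free. We let the coordinates $k\geq2$ carry parameters, confined to private sets $U_k$, and let $R$ depend on each of them. If such a coordinate is moved into $Q$, all information about $R$ is lost. If it is moved inside $U_k$, the information can be reversed. What we shall really use is that, when $s_0$ and $s_1$ differ in $\kappa$, \emph{changing any single coordinate can reverse the truth value of $R$}. A parity of all parameters has this effect.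

Let $J=\alpha\setminus\{0,1\}$ and let $\mathbb F=\{0,1\}$ be the two-element field. Fix a linear functional $\ell:\mathbb F^J\to\mathbb F$ with $\ell(e_k)=1$ for every unit vector $e_k$, $k\in J$. It exists because the $e_k$ are linearly independent and can be extended to a basis; if $J$ is finite, $\ell$ is the sum of the coordinates, and if $J=\emptyset$, then $\ell=0$. \emph{Changing exactly one coordinate of a vector changes its value under $\ell$.}

With $q\notin J$, let
\[
W=\mathbb F\times\mathbb F\times(\{q\}\cup J),\qquad Q=\mathbb F\times\mathbb F\times\{q\},\qquad U_k=\mathbb F\times\mathbb F\times\{k\}\quad(k\in J),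
\]
and let $\kappa,\mu:W\to\mathbb F$ be the first and second coordinate functions. Put $V={}^\alpha W$. If $s\in V$ and $s_k\in U_k$ for all $k\in J$, let
\[
\ell_\kappa(s)=\ell\bigl((\kappa(s_k))_{k\in J}\bigr),\qquad \ell_\mu(s)=\ell\bigl((\mu(s_k))_{k\in J}\bigr).
\]
These do not depend on $s_0,s_1$. Define
\begin{align*}
Y&=\{s\in V:s_0\in Q,\ s_k\in U_k\ (k\in J)\},\qquad \beta=\{s\in Y:\kappa(s_0)=\ell_\kappa(s)\},\\
I&=\{s\in V:s_0,s_1\in Q,\ s_0\ne s_1,\ s_k\in U_k\ (k\in J)\}.
\end{align*}
Every $s\in I$ is injective, so $I\cap D_{ij}=\emptyset$ for $i\ne j$. Call $s\in I$ \emph{level} if $\kappa(s_0)=\kappa(s_1)$ and \emph{cross} if $\kappa(s_0)\ne\kappa(s_1)$. Let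
\[
R=\{s\in I\text{ level}:\kappa(s_0)=\ell_\kappa(s)\}\ \cup\ \{s\in I\text{ cross}:\mu(s_0)+\mu(s_1)+\ell_\mu(s)=0\}.
\]
For fixed parameters $(s_k)_{k\in J}$, the relation that $R$ defines on $Q$ is a path with four vertices, and $\beta$ picks out its two middle vertices. For $\alpha=2$ this is the path of Figure~\ref{fig:path}, and $Y=V$.

Let $\mathcal B$ be the subalgebra of the full set algebra on $V$ generated by $\{R,Y,\beta\}$, and $\mathcal A$ the one generated by $\{R,Y\}$. Both are in $Gs_\alpha$, and $\mathcal A\subseteq\mathcal B$.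

\section{The inclusion is an epimorphism for set algebras}\label{sec:epi}

We write the core conditions as equations true in $\mathcal B$, and then apply Lemma~\ref{lem:core} in a set algebra. For an element $x$ of a cylindric algebra put $x^1=c_0(d_{01}\cdot x)$; this substitutes the coordinate $1$ for the coordinate $0$. In $\mathcal B$ we have $s\in x^1$ iff $s(0/s_1)\in x$, so
\[
Y^1=\{s:s_1\in Q,\ s_k\in U_k\ (k\in J)\},\qquad \beta^1=\{s\in Y^1:\kappa(s_1)=\ell_\kappa(s)\}.
\]

\begin{lemma}\label{lem:E}
The following hold in $\mathcal B$: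
\begin{enumerate}
\item[\textup{(E0)}] $\beta\le Y$, $c_1\beta=\beta$, $c_1Y=Y$;
\item[\textup{(E1)}] $\beta\cdot\beta^1\cdot-d_{01}\le R$;
\item[\textup{(E2)}] $(Y-\beta)\cdot(Y^1-\beta^1)\cdot-d_{01}\cdot R=0$;
\item[\textup{(E3)}] $\beta\le c_1\bigl((Y^1-\beta^1)\cdot R\bigr)$;
\item[\textup{(E4)}] $Y-\beta\le c_1(\beta^1-R)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(E0) holds because $\beta\subseteq Y$ and membership in $Y$ and $\beta$ does not depend on $s_1$. An element $s$ of the left side of (E1) is a level element of $I$ with $\kappa(s_0)=\kappa(s_1)=\ell_\kappa(s)$, so $s\in R$. If $s\in(Y-\beta)\cdot(Y^1-\beta^1)\cdot-d_{01}$, then $s$ is a level element of $I$ with $\kappa(s_0)=\kappa(s_1)=\ell_\kappa(s)+1$, so $s\notin R$; this is (E2).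

(E3): For $s\in\beta$ let $y=(\kappa(s_0)+1,\ \mu(s_0)+\ell_\mu(s),\ q)$. Then $s(1/y)$ is cross, and it lies in $R$ because $\mu(s_0)+\mu(y)+\ell_\mu(s)=0$. Since $\kappa(y)=\ell_\kappa(s)+1$, it lies in $Y^1-\beta^1$.

(E4): For $s\in Y-\beta$ let $y=(\kappa(s_0)+1,\ \mu(s_0)+\ell_\mu(s)+1,\ q)$. Then $\kappa(y)=\ell_\kappa(s)$, so $s(1/y)\in\beta^1$. Moreover $s(1/y)$ is cross, and $\mu(s_0)+\mu(y)+\ell_\mu(s)=1$, so it is not in $R$.
\end{proof}

\begin{proposition}\label{prop:epi}
The inclusion $\mathcal A\to\mathcal B$ is a $Gs_\alpha$-epimorphism.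
\end{proposition}

\begin{proof}
Let $\mathcal D\in Gs_\alpha$ and let $f_1,f_2:\mathcal B\to\mathcal D$ agree on $\mathcal A$. Write $\bar R,\bar Y$ for the common images of $R,Y$. Since $\mathcal B$ is generated by $R,Y,\beta$, it suffices to show $f_1(\beta)=f_2(\beta)$. If this fails, then by symmetry we may assume that there is $s\in f_1(\beta)\setminus f_2(\beta)$. Let ${}^\alpha U$ be the Cartesian space of the unit of $\mathcal D$ that contains $s$. The base sets of the spaces in the unit are pairwise disjoint, since a common element would give a common constant sequence. As $\alpha\ge2$, a sequence in ${}^\alpha U$ with one entry changed is therefore in the unit only if the new entry is in $U$. For $x,y\in U$ put $[x,y]=s(0/x)(1/y)$, and let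
\begin{align*}
Q'&=\{x\in U:[x,s_1]\in\bar Y\},& \rho&=\{(x,y)\in Q'\times Q':[x,y]\in\bar R\},\\
b&=\{x\in U:[x,s_1]\in f_1(\beta)\},& b'&=\{x\in U:[x,s_1]\in f_2(\beta)\}.
\end{align*}
By (E0), $b,b'\subseteq Q'$, and in the definitions of $Q'$, $b$ and $b'$ the entry $s_1$ may be replaced by any $y\in U$. Hence
\[
[x,y]\in f_1(\beta^1)\iff[y,y]\in f_1(\beta)\iff y\in b,
\]
and the same holds for $f_2,b'$ and for $\bar Y,Q'$. Homomorphisms preserve (E1)--(E4). So, read at the sequences $[x,y]$, (E1) and (E2) say that $b$ and $b'$ satisfy (H1) and (H2) of Definition~\ref{def:core} in $(Q',\rho)$; read at $[x,s_1]$, where $c_1$ supplies a point $y\in U$, (E3) and (E4) give (H3) and (H4). Thus $b$ and $b'$ are cores, and $b=b'$ by Lemma~\ref{lem:core}. But $s_0\in b\setminus b'$, a contradiction.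
\end{proof}

\section{Doubling points: the algebra \texorpdfstring{$\mathcal C$}{C}}

As in dimension two, we double the tuples in $I$ for which $\kappa$ and $\mu$ both distinguish $s_0$ from $s_1$. Let
\[
S=\{s\in I:\kappa(s_0)\ne\kappa(s_1)\text{ and }\mu(s_0)\ne\mu(s_1)\},\qquad F=(V\setminus S)\cup(S\times\{+,-\}),
\]
a disjoint union, and let $\pi:F\to V$ be the natural projection, which is surjective. Put $\sigma\equiv_i\sigma'$ iff $\pi(\sigma)$ and $\pi(\sigma')$ agree off $i$. Let $\mathcal C$ be the Boolean algebra $\mathcal P(F)$ with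
\[
c_iX=\{\sigma:\sigma\equiv_i\sigma'\text{ for some }\sigma'\in X\},\qquad d_{ij}=\pi^{-1}(D_{ij}).
\]
Since $\pi$ is surjective,
\begin{equation}\label{eq:cyl}
c_i\pi^{-1}(X)=\pi^{-1}(C_iX)\qquad(X\subseteq V).
\end{equation}

\begin{lemma}\label{lem:CA}
$\mathcal C\in CA_\alpha$.
\end{lemma}

\begin{proof}
The $\equiv_i$ are equivalence relations; this gives (CA1)--(CA3). For (CA4) we need $\equiv_i\circ\equiv_j\,=\,\equiv_j\circ\equiv_i$. Let $i\ne j$. On $V$, the tuples reachable from $s$ by changing entry $i$ and then entry $j$, or in the other order, are in both cases those that agree with $s$ off $\{i,j\}$. Every intermediate tuple has a preimage under $\pi$, so the relations $\equiv_i$ and $\equiv_j$ commute on $F$ as well. (CA5) is clear, and (CA6) follows from (CA6) in the set algebra on $V$ by \eqref{eq:cyl}.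

For (CA7) let $i\ne j$ and suppose that $\sigma\in c_i(d_{ij}\cdot X)\cdot c_i(d_{ij}\cdot -X)$ is witnessed by $\sigma_1\in X$ and $\sigma_2\notin X$. With $s=\pi(\sigma)$, both $\pi(\sigma_1)$ and $\pi(\sigma_2)$ equal $s(i/s_j)$, which is in $D_{ij}$. Since $S\subseteq I$ is disjoint from $D_{ij}$, this tuple has only one preimage, so $\sigma_1=\sigma_2$, a contradiction.
\end{proof}

Only (CA7) restricts what may be doubled. If some $s\in D_{ij}$ with $i\neq j$ had two copies, then $X=\{(s,+)\}$ would violate (CA7). This is one reason for giving the parameters private sets $U_k$: the tuples in $I$ have no repeated entries.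

Next we define the image of $R$. If $s\in I\setminus S$, then exactly one of $\kappa(s_0)=\kappa(s_1)$ and $\mu(s_0)=\mu(s_1)$ holds, because $s_0\neq s_1$ are in $Q$. Let $R_C\subseteq\pi^{-1}(I)$ be given by
\[
s\in R_C\iff\begin{cases}\kappa(s_0)=\ell_\kappa(s)&\text{if }\kappa(s_0)=\kappa(s_1),\\ \mu(s_0)=\ell_\mu(s)&\text{if }\mu(s_0)=\mu(s_1)\end{cases}\qquad(s\in I\setminus S),
\]
and $(s,+)\in R_C$, $(s,-)\notin R_C$ for $s\in S$. This definition is symmetric in $\kappa$ and $\mu$. It agrees with that of $R$ on level tuples, but in general not on cross ones. We now show that $\mathcal B$ cannot notice the difference.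

\section{The homomorphism \texorpdfstring{$g:\mathcal B\to\mathcal C$}{g: B -> C}}

In Section~\ref{subsec:two} we partitioned $V$ into finitely many pieces and saw that cylindrifications do not distinguish the joined from the unjoined cross pairs. In general the pieces come from a group action: each piece is an orbit, or one of the two parts into which $R$ divides an orbit of cross tuples. The homomorphism $g$ takes a piece to the set of those $\sigma\in F$ that lie over the same orbit and have the corresponding truth value for $R_C$.

\subsection{Flips}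

Call the two-element sets $\{(a,0,\tau),(a,1,\tau)\}$ the \emph{fibers} of $W$. Let $G$ be the group of all permutations of $W$ that map every fiber onto itself. So an element of $G$ may exchange the two values of $\mu$ in any chosen collection of fibers, and does nothing else. $G$ acts on $V$ by $\gamma s=(\gamma(s_i))_{i<\alpha}$. As $G$ preserves $\kappa$, $Q$ and every $U_k$, and consists of permutations, the sets $D_{ij},Y,\beta,I$ and the set of all cross tuples are $G$-invariant, and so is the condition $\kappa(s_0)=\ell_\kappa(s)$ for $s\in I$. Hence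
\begin{equation}\label{eq:N}
\text{if $s\in I$ is level and $t\in Gs$, then}\quad t\in R\iff s\in R.
\end{equation}
Also $\gamma(s(i/u))=(\gamma s)(i/\gamma u)$, so $C_iP$ is $G$-invariant whenever $P$ is.

For $w=(a,b,\tau)$ let $\hat w=(a,b+1,\tau)$ be the other point of its fiber. For $s\in V$ and $i<\alpha$ let $s^i=s(i/\widehat{s_i})$.

\begin{lemma}[Flip lemma]\label{lem:flip}
Let $s\in I$ be cross and $i<\alpha$.
\begin{enumerate}
\item[\textup{(1)}] $s^i\in Gs$, so $s^i\in I$ is cross; and $s^i\in R\iff s\notin R$.
\item[\textup{(2)}] For each prescribed truth value there is $\sigma\in F$ with $\pi(\sigma)\in\{s,s^i\}$ for which ``$\sigma\in R_C$'' has that value.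
\end{enumerate}
\end{lemma}

\begin{proof}
(1) The entries of a cross tuple lie in pairwise different fibers: their third coordinates differ, except for $s_0,s_1$, which differ in $\kappa$. So the element of $G$ that exchanges the two points of the fiber of $s_i$, and fixes everything else, maps $s$ to $s^i$. Passing from $s$ to $s^i$ changes $\mu(s_0)+\mu(s_1)+\ell_\mu(s)$ by $1$: if $i\in\{0,1\}$, one of the first two summands changes, and if $i\in J$, the last one changes because $\ell(e_i)=1$.

(2) If $s\in S$, choose the appropriate sign over $s$. Otherwise $\mu(s_0)=\mu(s_1)$. If $i\in\{0,1\}$, then $s^i\in S$, and we choose the sign over $s^i$. If $i\in J$, then $s^i$ has the same entries $0$ and $1$ as $s$, so $s,s^i\notin S$, while $\ell_\mu(s^i)=\ell_\mu(s)+1$. So exactly one of the conditions $\mu(s_0)=\ell_\mu(s)$ and $\mu(s^i_0)=\ell_\mu(s^i)$ holds, and exactly one of $s,s^i$ is in $R_C$.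
\end{proof}

For $i\ge2$ the lemma rests on the dependence of $R$ and $R_C$ on the parameter $s_i$.

\subsection{One cylindrification forgets \texorpdfstring{$R$}{R}}

For $s,t\in V$ let $s\sim t$ iff $t\in Gs$ and ($s\in R\iff t\in R$). By \eqref{eq:N} and $R\subseteq I$, the orbit of a tuple that is not cross (that is, a level tuple or one outside $I$) is a single $\sim$-class. By Lemma~\ref{lem:flip}(1), the orbit $O$ of a cross tuple splits into exactly two $\sim$-classes, $O\cap R$ and $O\setminus R$.

Let $\mathcal B^*$ be the set of all unions of $\sim$-classes. It is a Boolean algebra of subsets of $V$, it contains every $G$-invariant set, in particular all $D_{ij}$, $Y$ and $\beta$, and it contains $R$. For $X\subseteq V$ let $GX=\bigcup_{\gamma\in G}\gamma X$.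

\begin{lemma}\label{lem:forget}
If $X\in\mathcal B^*$ and $i<\alpha$, then $C_iX=C_i(GX)$. In particular, $C_iX$ is $G$-invariant, and $\mathcal B^*$ is a subalgebra of the full set algebra on $V$ that contains $\mathcal B$.
\end{lemma}

\begin{proof}
We have to show $C_i(GX)\subseteq C_iX$. It suffices that for every $s\in GX$ some tuple in $X$ agrees with $s$ off $i$. The orbit $Gs$ meets $X$; let $t\in Gs\cap X$. If $s$ is not cross, then $Gs$ is a single $\sim$-class, so $s\in X$. If $s$ is cross, then by Lemma~\ref{lem:flip}(1) both $s$ and $s^i$ are in $Gs=Gt$, and exactly one of them is in $R$. So one of them is $\sim t$ and belongs to $X$. The remaining claims follow, since $C_i(GX)$ is $G$-invariant and $D_{ij},R,Y,\beta\in\mathcal B^*$.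
\end{proof}

\subsection{Definition of \texorpdfstring{$g$}{g}}

For $\sigma\in F$ let
\[
p(\sigma)=\{t\in G\pi(\sigma):\ t\in R\iff\sigma\in R_C\}.
\]
This is a $\sim$-class. To see this, let $s=\pi(\sigma)$. If $s\notin I$, then $\sigma\notin R_C$ and $Gs\cap R=\emptyset$, so $p(\sigma)=Gs$. If $s$ is level, then $s\notin S$, so $\sigma=s$; the definitions of $R$ and $R_C$ agree at $s$, and $p(\sigma)=Gs$ by \eqref{eq:N}. If $s$ is cross, then $p(\sigma)$ is one of the two classes $Gs\cap R$, $Gs\setminus R$.

\begin{proposition}\label{prop:g}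
The map $g:\mathcal B^*\to\mathcal C$, $g(X)=\{\sigma\in F:p(\sigma)\subseteq X\}$, is a homomorphism with
\[
g(R)=R_C,\qquad g(P)=\pi^{-1}(P)\ \text{ for every $G$-invariant }P\subseteq V.
\]
In particular $g(Y)=\pi^{-1}(Y)$ and $g(\beta)=\pi^{-1}(\beta)$.
\end{proposition}

\begin{proof}
A member of $\mathcal B^*$ is a union of $\sim$-classes, and $g(X)$ is the preimage under $p$ of the set of classes contained in $X$; so $g$ is a Boolean homomorphism. The values $g(R)$ and $g(P)$ can be read off the definition of $p$, since $\emptyset\neq p(\sigma)\subseteq G\pi(\sigma)$. In particular $g(D_{ij})=d_{ij}$.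

Let $X\in\mathcal B^*$ and $i<\alpha$. We claim
\begin{equation}\label{eq:gc}
c_i\,g(X)=c_i\,\pi^{-1}(GX).
\end{equation}
Clearly $g(X)\subseteq g(GX)=\pi^{-1}(GX)$, which gives one inclusion. For the other, it suffices to find for each $\sigma$ with $s=\pi(\sigma)\in GX$ some $\sigma'\equiv_i\sigma$ in $g(X)$. If $s$ is not cross, then $p(\sigma)$ is the whole orbit $Gs$, which is a $\sim$-class meeting $X$; so $p(\sigma)\subseteq X$ and $\sigma'=\sigma$ will do. If $s$ is cross, let $t\in Gs\cap X$. By Lemma~\ref{lem:flip}(2) there is $\sigma'\in F$ with $\pi(\sigma')\in\{s,s^i\}$ and ($\sigma'\in R_C\iff t\in R$). Then $\sigma'\equiv_i\sigma$. As $s^i\in Gs$, we have $t\in G\pi(\sigma')$, so $t\in p(\sigma')$. Hence the class $p(\sigma')$ meets $X$ and is contained in it, and $\sigma'\in g(X)$.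

From Lemma~\ref{lem:forget}, the formula for $g$ on the $G$-invariant set $C_iX$, \eqref{eq:cyl} and \eqref{eq:gc} we get
\[
g(C_iX)=\pi^{-1}(C_iX)=\pi^{-1}(C_i(GX))=c_i\,\pi^{-1}(GX)=c_i\,g(X).\qedhere
\]
\end{proof}

The two halves of the flip lemma enter in parallel: part (1) says that one quantifier forgets $R$ in $\mathcal B^*$, and part (2) that one quantifier forgets $R_C$ in $\mathcal C$.

\section{The second homomorphism}\label{sec:second}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By construction, $\mathcal A\subseteq\mathcal B$ have the common unit ${}^\alpha W$, and $\mathcal B$ is generated by $\mathcal A$ and $\beta$. By Lemma~\ref{lem:CA}, $\mathcal C\in CA_\alpha$. Part (i) is Proposition~\ref{prop:epi}.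

For (ii), let $\theta(a,b,\tau)=(b,a,\tau)$. This involution of $W$ preserves $Q$ and every $U_k$ and interchanges $\kappa$ and $\mu$. Acting entrywise on $V$, it preserves $I$, $S$, $Y$, all $D_{ij}$ and the relations ``agree off $i$''. It acts on $F$ by $s\mapsto\theta s$ for $s\notin S$ and $(s,\varepsilon)\mapsto(\theta s,\varepsilon)$ for $s\in S$, and there preserves all $\equiv_i$ and $d_{ij}$. So $\Theta(X)=\{\sigma:\theta\sigma\in X\}$ is an automorphism of $\mathcal C$. Since $R_C$ is defined symmetrically in $\kappa,\mu$, and both copies of a doubled tuple keep their signs, $\Theta(R_C)=R_C$. Also $\Theta(\pi^{-1}(Y))=\pi^{-1}(Y)$.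

Restrict the map $g$ of Proposition~\ref{prop:g} to $\mathcal B$ and put $h=\Theta\circ g$. Then $g(R)=h(R)$ and $g(Y)=h(Y)$, so $g$ and $h$ agree on $\mathcal A$. But
\[
g(\beta)=\pi^{-1}\{s\in Y:\kappa(s_0)=\ell_\kappa(s)\},\qquad h(\beta)=\pi^{-1}\{s\in Y:\mu(s_0)=\ell_\mu(s)\}.
\]
For $s_0=(0,1,q)$, $s_1=(0,0,q)$ and $s_k=(0,0,k)$ $(k\in J)$ we have $\ell_\kappa(s)=\ell_\mu(s)=0$, so $s$ satisfies the first condition and not the second. As $\pi$ is surjective, $g(\beta)\ne h(\beta)$.

If $\alpha<\omega$, then $|W|=4(\alpha-1)$, so $V$ and $F$ are finite, and so are $\mathcal A,\mathcal B,\mathcal C$.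
\end{proof}

\section{One more dimension}\label{sec:one}

We prove Theorem~\ref{thm:nr}(a) by carrying out the proof of Lemma~\ref{lem:core} algebraically: $u$ is kept in coordinate $0$, $v$ in coordinate $1$, and $w$ in the new coordinate.

We recall some standard consequences of (CA1)--(CA7). The operation $c_i$ is additive and idempotent, and its fixed points form a Boolean subalgebra. Moreover, $d_{ij}=d_{ji}$; $d_{ij}\cdot d_{jk}\le d_{ik}$; $c_id_{ij}=1$; and $c_kd_{ij}=d_{ij}$ if $k\ne i,j$. For $i\neq j$ put $s^i_jx=c_i(d_{ij}\cdot x)$, so that $x^1=s^0_1x$. Then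
\begin{enumerate}
\item[(S1)] $s^i_j$ is a Boolean endomorphism: it is additive, $s^i_jx\cdot s^i_j(-x)=0$ by (CA7), and $s^i_j1=c_id_{ij}=1$;
\item[(S2)] $d_{ij}\cdot s^i_jx=d_{ij}\cdot x$: the inequality $\ge$ is (CA2), and $d_{ij}\cdot s^i_jx\cdot-x\le s^i_jx\cdot s^i_j(-x)=0$;
\item[(S3)] if $c_ix=x$, then $s^i_jx=c_i(d_{ij}\cdot c_ix)=c_id_{ij}\cdot x=x$.
\end{enumerate}

\begin{proof}[Proof of Theorem~\ref{thm:nr}(a)]
A target embeddable in $\mathrm{Nr}_\alpha\mathcal D$ can be replaced by $\mathrm{Nr}_\alpha\mathcal D$. So let $\mathcal D\in CA_{\alpha+1}$, write $\lambda$ for the index $\alpha$, and let $f_1,f_2:\mathcal B\to\mathrm{Nr}_\alpha\mathcal D$ agree on $\mathcal A$. Put $b=f_1(\beta)$, $b'=f_2(\beta)$, and write $Y,R$ also for the common images of $Y,R$. Then (E0)--(E4) hold with $b$, and also with $b'$, in place of $\beta$. All elements of $\mathrm{Nr}_\alpha\mathcal D$ are fixed by $c_\lambda$. Suppose $b\not\le b'$ and let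
\[
X=b-b'\ne0 .
\]
By (E0), $c_1X=X$ and $X\leq Y-b'$.

\emph{The point $v$.} By (E3) for $b$ and (CA3), $X=c_1Z$ with $Z=X\cdot(Y^1-b^1)\cdot R$. In particular $Z\neq0$. By (S2), $b\cdot d_{01}\le b^1$, so $Z\cdot d_{01}=0$. Hence $Z-b'^1\le(Y-b')\cdot(Y^1-b'^1)\cdot-d_{01}\cdot R=0$ by (E2) for $b'$. So
\[
Z\le b'^1\cdot(Y^1-b^1)\cdot R .
\]

\emph{The point $w$.} By (E4) for $b'$ and (CA3), $X=c_1Z'$ with $Z'=X\cdot b'^1\cdot-R$. By (S2), $d_{01}\cdot b'^1\le b'$, so $Z'\cdot d_{01}=0$. Hence $Z'\cdot b^1\le b\cdot b^1\cdot-d_{01}\cdot-R=0$ by (E1) for $b$. So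
\[
Z'\le (b'^1-b^1)\cdot -R .
\]

\emph{Both points at once.} This is where the new coordinate is used. Let $T=Z\cdot s^1_\lambda Z'$. Since $c_\lambda Z=Z$ and $c_\lambda Z'=Z'$,
\[
c_\lambda T=Z\cdot c_\lambda c_1(d_{1\lambda}\cdot Z')=Z\cdot c_1(Z'\cdot c_\lambda d_{1\lambda})=Z\cdot c_1Z'=Z\cdot X=Z\ne0,
\]
so $T\ne0$. The points $v$ and $w$ are distinct: by (S2), $T\cdot d_{1\lambda}\le Z\cdot Z'\le R\cdot-R=0$, so $T\le-d_{1\lambda}$.

\emph{Comparing $v$ with $w$.} Let $R^*=s^0_1s^1_\lambda R$; this is $R$ with the coordinates $0,1$ replaced by $1,\lambda$. Let $x\in\{b,b',Y\}$. Then $c_1x=x$, and therefore $c_1s^0_\lambda x=c_0c_1(d_{0\lambda}\cdot x)=c_0(d_{0\lambda}\cdot c_1x)=s^0_\lambda x$. Hence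
\begin{align*}
s^1_\lambda s^0_1x&=c_1\bigl(d_{1\lambda}\cdot c_0(d_{01}\cdot x)\bigr)=c_1c_0(d_{1\lambda}\cdot d_{01}\cdot x)=c_1c_0(d_{1\lambda}\cdot d_{0\lambda}\cdot x)\\
&=c_1(d_{1\lambda}\cdot s^0_\lambda x)=c_1d_{1\lambda}\cdot s^0_\lambda x=s^0_\lambda x .
\end{align*}
By (S3), $s^1_\lambda x=x$ and $s^0_1s^0_\lambda x=s^0_\lambda x$. By (CA6), $s^1_\lambda d_{01}=c_1(d_{1\lambda}\cdot d_{01})=d_{0\lambda}$ and $s^0_1d_{0\lambda}=c_0(d_{01}\cdot d_{0\lambda})=d_{1\lambda}$. So the Boolean endomorphism $s^0_1s^1_\lambda$ takes $x$ to $x^1$, $x^1$ to $s^0_\lambda x$, $d_{01}$ to $d_{1\lambda}$ and $R$ to $R^*$. Applied to (E1) for $b'$ and to (E2) for $b$ it gives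
\[
b'^1\cdot s^0_\lambda b'\cdot-d_{1\lambda}\le R^*,\qquad (Y^1-b^1)\cdot(s^0_\lambda Y-s^0_\lambda b)\cdot-d_{1\lambda}\cdot R^*=0 .
\]
Now $T\le Z\le b'^1\cdot(Y^1-b^1)$ and $T\le-d_{1\lambda}$. Also
\[
T\le s^1_\lambda Z'\le s^1_\lambda(b'^1-b^1)=s^0_\lambda b'-s^0_\lambda b\le s^0_\lambda Y-s^0_\lambda b ,
\]
so in particular $T\le s^0_\lambda b'$. Hence $T\le R^*$ and $T\cdot R^*=0$, contradicting $T\neq0$. So $b\le b'$, by symmetry $b=b'$, and $f_1=f_2$, since $f_1$ and $f_2$ agree on the generators of $\mathcal B$.
\end{proof}

\begin{remark}\label{rem:free}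
The proof uses about $\lambda$ only that $\lambda\ne0,1$ and that $c_\lambda$ fixes $b$, $b'$, $Y$ and $R$. If $\alpha\ge3$ and $R$, $Y$, $\beta$ were all fixed by $c_2$, it would therefore apply with $\lambda=2$ to every target in $CA_\alpha$. The same is true of any other coordinate $k\ge2$. This is why no coordinate could be left free in Section~\ref{sec:constr}.
\end{remark}

\section{Finitely generated extensions}\label{sec:fin}

For Theorem~\ref{thm:nr}(b) we use the neat embedding theorem \cite[Theorem 3.2.10]{HMT}: for $\alpha\ge2$,
\[
\mathbf I\,Gs_\alpha=RCA_\alpha=S\mathrm{Nr}_\alpha CA_{\alpha+\omega},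
\]
where $\mathbf I$ denotes closure under isomorphism and $RCA_\alpha$ is the class of representable algebras. The nontrivial direction is a compactness argument: failures for all finite numbers of extra dimensions are combined, by an ultraproduct, into a failure for $\omega$ extra dimensions.

\begin{proof}[Proof of Theorem~\ref{thm:nr}(b)]
\emph{``If''.} Let $\mathcal D\in CA_{\alpha+\omega}$ and $k<\omega$. The reduct $\mathcal D'$ of $\mathcal D$ to the operations with indices below $\alpha+k$ is in $CA_{\alpha+k}$, and $\mathrm{Nr}_\alpha\mathcal D\subseteq\mathrm{Nr}_\alpha\mathcal D'$. So $Gs_\alpha\subseteq S\mathrm{Nr}_\alpha CA_{\alpha+\omega}\subseteq S\mathrm{Nr}_\alpha CA_{\alpha+k}$, and an epimorphism with respect to targets in the last class is a $Gs_\alpha$-epimorphism.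

\emph{``Only if''.} Let $f$ be a $Gs_\alpha$-epimorphism, let $\mathcal B$ be generated by $f(A)\cup E$ with $E$ finite, and suppose that no $k$ is as required. Then for each $k<\omega$ there are $\mathcal D_k\in CA_{\alpha+k}$, a subalgebra $\mathcal C_k\subseteq\mathrm{Nr}_\alpha\mathcal D_k$, and distinct homomorphisms $g_k,h_k:\mathcal B\to\mathcal C_k$ that agree on $f(A)$. They differ on some element of $E$. Fix a nonprincipal ultrafilter on $\omega$; ``almost all $k$'' refers to it. As $E$ is finite, there is \emph{one} $e\in E$ with $g_k(e)\ne h_k(e)$ for almost all $k$. This is the only use of the finiteness of $E$.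

Let $\mathcal C$ be the ultraproduct of the $\mathcal C_k$, and let $g,h:\mathcal B\to\mathcal C$ take $x$ to the class of $(g_k(x))_{k<\omega}$ and of $(h_k(x))_{k<\omega}$, respectively. These are homomorphisms that agree on $f(A)$, and $g(e)\ne h(e)$.

It remains to see that $\mathcal C\in\mathbf I\,Gs_\alpha$. Expand each $\mathcal D_k$ in an arbitrary way to the signature of $CA_{\alpha+\omega}$, and let $\mathcal D$ be the ultraproduct of the expanded algebras. Each of the axioms (CA1)--(CA7), for given indices below $\alpha+\omega$, involves finitely many indices, all below $\alpha+k$ for all but finitely many $k$. So it holds in all but finitely many $\mathcal D_k$, and hence in $\mathcal D$. The same applies to the Boolean axioms, which hold in every $\mathcal D_k$. Thus $\mathcal D\in CA_{\alpha+\omega}$. The operations with indices below $\alpha$ have not been altered, so $\mathcal C$ is, under the natural embedding, a subalgebra of the reduct of $\mathcal D$ to these operations. If $\alpha\le i<\alpha+\omega$, then $c_i$ fixes all elements of $\mathcal C_k$ for all but finitely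 many $k$, so it fixes all elements of $\mathcal C$. Hence $\mathcal C\subseteq\mathrm{Nr}_\alpha\mathcal D$, and $\mathcal C\in S\mathrm{Nr}_\alpha CA_{\alpha+\omega}=\mathbf I\,Gs_\alpha$. The existence of $g$ and $h$ contradicts the assumption that $f$ is a $Gs_\alpha$-epimorphism.
\end{proof}

\begin{thebibliography}{9}
\bibitem{ES} \emph{Epimorphisms in cylindric algebras and definability in finite variable logic}, \url{https://old.renyi.hu/pub/algebraic-logic/ES-2007.pdf}.
\bibitem{HMT} Henkin, Monk, Tarski, \emph{Cylindric Algebras, Part II}.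
\end{thebibliography}

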